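# Connected slices and hypercliques do not make a proof: a conjecture on MALL proof-structures

## 1. The guess that connected slices are enough

Take a cut-free proof in multiplicative-additive linear logic (MALL) without units. Forget the order of the rules and keep only which literals are joined by axioms, one set of axiom links for each way of resolving the $\&$'s. What is left is a set of linkings, called a proof-structure. Not every proof-structure comes from a proof, and one would like a test for those that do.

Denotational semantics suggests a test. Interpret each atom by an arbitrary hypercoherent space, in the sense of Ehrhard; a proof-structure then becomes a set of points. If the structure comes from a proof, this set is a hyperclique for every interpretation. Is the converse true? In general it is not (Pagani 2006). One bad phenomenon is easy to see: two unrelated axioms placed side by side pass the semantic test, although no rule puts them together. So one would first guess that this is the only trouble, and that the semantic test is exact as soon as every slice of the structure is connected.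

**Conjecture (Pagani 2006).** For $\theta$ a proof-structure with every slice switching connected: if $[\![\theta]\!]$ is semantically correct, then $\theta$ is correct.

The guess passes the small tests of Section 4. Section 5 shows how far a direct proof goes: it succeeds unless a specific configuration, a *bridge*, is present. Section 12 shows that the guess is true for sequents with at most two occurrences of $\&$. Nevertheless it is **false**: Sections 6–10 build a counterexample with six occurrences of $\&$, whose slices are trees containing no ⅋. Section 11 strengthens the counterexample. Three, four or five occurrences of $\&$ are not settled here.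

## 2. Linkings, proof-structures and slices

Formulas are built from literals $p,p^\perp$ by $\otimes,\mathbin{⅋},\oplus,\&$, with negation by De Morgan duality. A sequent $\vdash\Gamma=\vdash A_1,\dots,A_n$ is a finite list of formulas; the order will never matter. A formula is viewed as a parse tree, drawn with its root at the bottom, whose leaves are literal occurrences. The rules are
$$\frac{}{\vdash p,p^\perp}\qquad \frac{\vdash\Gamma,A,B}{\vdash\Gamma,A\mathbin{⅋}B}\qquad \frac{\vdash\Gamma,A\quad\vdash\Delta,B}{\vdash\Gamma,\Delta,A\otimes B}\qquad \frac{\vdash\Gamma,A_i}{\vdash\Gamma,A_0\oplus A_1}\qquad \frac{\vdash\Gamma,A\quad\vdash\Gamma,B}{\vdash\Gamma,A\& B}$$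
I number the two arguments of an additive connective by the bits $0$ and $1$.

**Definition (resolutions and linkings; Hughes–van Glabbeek).** An *additive resolution* of $\Gamma$ is obtained by repeatedly deleting one of the two argument subtrees of each remaining $\oplus$ or $\&$ occurrence. A *$\&$-resolution* is obtained in the same way, deleting arguments only of the remaining $\&$ occurrences; all $\oplus$'s keep both arguments. An *axiom link* is an unordered pair made of an occurrence of an atom $p$ and an occurrence of $p^\perp$. A *linking* $\lambda$ on $\Gamma$ is a set of pairwise disjoint axiom links whose leaves are exactly the leaves of some additive resolution; this resolution is determined by $\lambda$ and is written $\Gamma\restriction\lambda$. The linking $\lambda$ *lies on* a $\&$-resolution $R$ if $\Gamma\restriction\lambda$ is obtained from $R$ by further deleting $\oplus$ arguments. A *proof-structure* $\theta$ on $\Gamma$ is a set of linkings such that every $\&$-resolution has exactly one linking of $\theta$ lying on it.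

**Definition (slices and switchings).** The *slice* of $\lambda$ is the graph $G_\lambda$ whose vertices are the formula occurrences of $\Gamma\restriction\lambda$, with an edge from each compound occurrence to each retained immediate subformula occurrence, and one edge for each link of $\lambda$. A *switching* of $G_\lambda$ deletes, for each ⅋ occurrence, one of its two argument edges. The slice is *switching connected* if every switching of it is connected.

For instance, the slice of the one linking on $\vdash p\mathbin{⅋}p^\perp$ is a triangle. It has two switchings, each a path, so it is switching connected.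

**Definition (correctness).** $\theta$ is *correct* if it is the translation of a cut-free proof of $\vdash\Gamma$. An axiom translates to its one one-link linking; the ⅋ and $\oplus_i$ rules keep the linkings of the premise; $\otimes$ with premise translations $\theta_1,\theta_2$ gives $\{\lambda_1\cup\lambda_2:\lambda_i\in\theta_i\}$; $\&$ gives $\theta_1\cup\theta_2$.

**Example 1 (one gate).** Let $D=(p\& p)\otimes(q\oplus q)$, consider the sequent $\vdash D,p^\perp,q^\perp$, and let $g:\{0,1\}\to\{0,1\}$ be a function. There are four additive resolutions and two $\&$-resolutions, the latter given by the argument $a$ kept at $p\& p$. Let $\lambda_a$ link $p$ in argument $a$ with $p^\perp$, and $q$ in argument $g(a)$ with $q^\perp$. Then $\theta_g=\{\lambda_0,\lambda_1\}$ is a proof-structure, and each slice is the path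
$$p^\perp - p - p\& p - D - q\oplus q - q - q^\perp .$$

When is $\theta_g$ correct? The last rule of a proof must be the $\otimes$-rule on $D$. The links force the premises to be $\vdash p\& p,p^\perp$ and $\vdash q\oplus q,q^\perp$. A proof of the second is an axiom followed by one $\oplus$-rule, so it has only one linking and $g$ is constant. Conversely, if $g$ is constant, these two premises have the required proofs. So $\theta_g$ is correct if and only if $g$ is constant. This gate is the building block of the counterexample.

## 3. Hypercoherent spaces and experiments

**Definition (hypercoherent spaces; Ehrhard).** A *hypercoherent space* is $X=(|X|,\Gamma(X))$, where $\Gamma(X)$ is a set of nonempty finite subsets of $|X|$ containing all singletons. A *hyperclique* is a subset of $|X|$ all of whose nonempty finite subsets lie in $\Gamma(X)$. The constructions are as follows.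

- $X^\perp$ has web $|X|$, and $u\in\Gamma(X^\perp)$ iff $u$ is a singleton or $u\notin\Gamma(X)$.
- $X\otimes Y$ has web $|X|\times|Y|$, and $u\in\Gamma(X\otimes Y)$ iff its projections lie in $\Gamma(X)$ and $\Gamma(Y)$.
- $X\mathbin{⅋}Y=(X^\perp\otimes Y^\perp)^\perp$.
- $X_0\oplus X_1$ has web $\{0\}\times|X_0|\cup\{1\}\times|X_1|$, and $u\in\Gamma(X_0\oplus X_1)$ iff $u\subseteq\{i\}\times|X_i|$ for some $i$, with its projection in $\Gamma(X_i)$.
- $X\& Y=(X^\perp\oplus Y^\perp)^\perp$.

(The letter $\Gamma$ also denotes sequents; the argument in $\Gamma(X)$ prevents confusion. In all these conditions $u$ is nonempty and finite.) On the web $\{a,b\}$ there are two hypercoherent spaces: $\{a,b\}$ belongs to $\Gamma(X)$ or it does not, and $(\cdot)^\perp$ exchanges them.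

Call a nonempty finite $Z\subseteq|X|$ *coherent* in $X$ if $Z\in\Gamma(X)$ and *incoherent* in $X$ if $Z\in\Gamma(X^\perp)$; add *strictly* if moreover $Z$ is not a singleton. By the definition of $X^\perp$, each nonempty finite $Z$ satisfies exactly one of: singleton, strictly coherent, strictly incoherent. In particular $X^{\perp\perp}=X$.

**Lemma 1 (calculus of coherence).**

- (S0) $Z$ is not strictly coherent in $X$ iff $Z\in\Gamma(X^\perp)$, that is, iff $Z$ is incoherent.
- (S1) A non-singleton $u$ is coherent in $A_1\mathbin{⅋}\cdots\mathbin{⅋}A_n$ iff some projection of $u$ is strictly coherent.
- (S2) Let $Z\subseteq|X\otimes Y|$. If both projections are coherent, $Z$ is coherent, strictly if some projection is not a singleton. If some projection is strictly incoherent, $Z$ is strictly incoherent. If both projections are incoherent, $Z$ is incoherent. In $X\mathbin{⅋}Y$: if both projections are incoherent, $Z$ is incoherent, strictly if some projection is not a singleton.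
- (S3) $\{c\}\times Z$ has in $X_0\oplus X_1$ and in $X_0\& X_1$ the same status as $Z$ in $X_c$. A set in which both tags occur is strictly incoherent in $X_0\oplus X_1$ and strictly coherent in $X_0\& X_1$.

*Proof.* (S0) is the trichotomy just stated.

(S1), binary case: a non-singleton $u$ is coherent in $X\mathbin{⅋}Y$ iff $u\notin\Gamma(X^\perp\otimes Y^\perp)$, iff some projection is not in $\Gamma(X^\perp)$, resp. $\Gamma(Y^\perp)$; by (S0), iff some projection is strictly coherent. For general $n$, let $u'$ be the projection on the first $n-1$ components. By the binary case $u$ is coherent iff $u'$ is strictly coherent in $A_1\mathbin{⅋}\cdots\mathbin{⅋}A_{n-1}$ or the last projection is strictly coherent. By induction, $u'$ is strictly coherent iff one of its projections is. (If some projection of $u'$ is strictly coherent, then $u'$ is not a singleton.)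

(S2): the first sentence is the definition of $\otimes$. If a projection is strictly incoherent it is not coherent, so $Z$ is not coherent, and $Z$ is not a singleton. If both projections are incoherent, either both are singletons and $Z$ is a singleton, or one is strictly incoherent and the previous case applies. The statement for $X\mathbin{⅋}Y$ is the first sentence for $X^\perp\otimes Y^\perp$.

(S3) for $\oplus$ is the definition together with the trichotomy. For $\&$, apply this to $X_0^\perp\oplus X_1^\perp$ and exchange "coherent" with "incoherent". $\square$

**Definition (interpretations and experiments).** An *interpretation* assigns a hypercoherent space to each atom, sets $[\![p^\perp]\!]=[\![p]\!]^\perp$, extends to formulas by the constructions, and sets $[\![\vdash A_1,\dots,A_n]\!]=[\![A_1]\!]\mathbin{⅋}\cdots\mathbin{⅋}[\![A_n]\!]$. An *experiment* on $\lambda$ labels the occurrences of $\Gamma\restriction\lambda$. Both ends of each link on $p$ get the same freely chosen point of $|[\![p]\!]|$; a $\otimes$ or ⅋ node with argument labels $a,b$ gets $(a,b)$; an additive node whose retained argument has number $c$ and label $a$ gets $(c,a)$. Then $[\![\lambda]\!]$ is the set of resulting tuples of labels of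 $A_1,\dots,A_n$, and $[\![\theta]\!]=\bigcup_{\lambda\in\theta}[\![\lambda]\!]$. Finally, $[\![\theta]\!]$ (or $\theta$, for short) is *semantically correct* iff $[\![\theta]\!]$ is a hyperclique of $[\![\vdash\Gamma]\!]$ for every interpretation.

In Example 1, $[\![\lambda_a]\!]$ is the set of all $\big(((a,x),(g(a),y)),x,y\big)$ with $x\in|[\![p]\!]|$ and $y\in|[\![q]\!]|$.

By (S1), $\theta$ is *not* semantically correct iff, for some interpretation, there is a finite $u\subseteq[\![\theta]\!]$ with at least two elements and *no strictly coherent projection* on a conclusion. All semantic arguments below are about such a bad $u$. Recall the known result: if $\theta$ is correct, then it is semantically correct.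

## 4. The guess on small structures

**No connectedness.** On $\vdash p,p^\perp,q,q^\perp$ take the single linking with the two obvious links. The points are $(x,x,y,y)$. If $u$ has at least two elements, the $x$'s or the $y$'s form a non-singleton, which by the trichotomy is strictly coherent in the atom or in its negation. So the structure is semantically correct. It is not correct: the sequent is not an axiom and no other rule can conclude it. Its slice is disconnected, so the conjecture does not apply.

**A cycle.** On $\vdash p\otimes p^\perp$ the link closes a cycle, so the structure is not correct: the last rule would be $\otimes$, which separates the two ends of the link. The points are $(x,x)$. With $|[\![p]\!]|=\{a,b\}$ and $u=\{(a,a),(b,b)\}$, one of the two projections is strictly incoherent, so $u$ is incoherent by (S2), and the semantics detects the cycle.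

**One gate.** Let $g$ be non-constant in Example 1; $\theta_g$ is not correct. Take $u$ with two points, one from each $\lambda_a$, with the same $x$ and the same $y$. On $p^\perp$ and $q^\perp$ the projections are singletons. On $q\oplus q$ both tags occur, so this projection is strictly incoherent, and by (S2) so is the projection on $D$. The semantics detects the error.

**Two gates.** Put $D_k=(p_k\& p_k)\otimes(q_k\oplus q_k)$ for $k=0,1$, take the sequent $\vdash p_0^\perp\otimes p_1^\perp,D_0,D_1,q_0^\perp,q_1^\perp$, and let the $q_k$-link use argument $f_k(a_0,a_1)$ of $q_k\oplus q_k$. If $f_0=a_1$ and $f_1=0$, the structure is correct: from the bottom up, split $D_1$ with the proof of $\vdash q_1\oplus q_1,q_1^\perp$ and apply $\&$ to $p_1\& p_1$; now $a_1$ is fixed and $f_0$ is constant, so split $D_0$, apply $\&$, and finish with $\otimes$ on $p_0^\perp\otimes p_1^\perp$. If $f_0=a_1$ and $f_1=a_0$, no gate can be split first, and the tensor $p_0^\perp\otimes p_1^\perp$ cannot be split first either: the two sides would be independent, but $f_0$ depends on $a_1$. The semantics detects this. Take two points with $(a_0,a_1)=(0,0)$ and $(1,1)$ and equal $x_k,y_k$; both tags occur in $q_0\oplus q_0$ and in $q_1\oplus q_1$,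 so both $D_k$ are strictly incoherent, and the other projections are singletons.

So far the guess holds.

## 5. Following the flow of strict coherence downwards

To prove the guess one needs a geometric criterion for correctness. I use the theorem from *Proof nets for unit-free multiplicative-additive linear logic* (ACM Trans. Comput. Logic 6 (2005)).

Let $\theta$ be a proof-structure and $\emptyset\ne\Lambda\subseteq\theta$. The set $\Lambda$ *toggles* an additive occurrence if it retains both arguments (one by one member, the other by another). The graph $G_\Lambda$ is the union of the slices $G_\lambda$, $\lambda\in\Lambda$, plus *jump* edges $\{l,w\}$ for each leaf $l$ of a link $a\in\lambda\setminus\lambda'$, where $\lambda,\lambda'\in\Lambda$ and $w$ is the only $\&$ toggled by $\{\lambda,\lambda'\}$. The *switch edges* are the argument edges of ⅋ and $\&$ and the jumps to a $\&$ (a jump $\{l,w\}$ is a switch edge of $w$). A *switching cycle* of $G_\Lambda$ has at most one switch edge of each ⅋ and $\&$.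

**Theorem 2 (Hughes–van Glabbeek).** $\theta$ is correct iff

- (P1) each $\&$-resolution has exactly one linking of $\theta$ on it;
- (P2) every switching of every slice is a tree;
- (P3) each $\Lambda\subseteq\theta$ with $|\Lambda|\ge2$ toggles a $\&$ not lying in any switching cycle of $G_\Lambda$.

In Example 1 with $g(a)=a$ and $\Lambda=\theta_g$, all links change between $\lambda_0$ and $\lambda_1$, so there is a jump from $q$ in argument $0$ to $p\& p$, and $p\& p - D - q\oplus q - q - p\& p$ is a switching cycle: (P3) fails. With $g$ constant, only the $p$-links change. A switching cycle through $p\& p$ would have to leave it towards $D$, hence run through $q\oplus q$ and $q$ to $q^\perp$, where there is no further edge: (P3) holds.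

The sensible plan is: assume every toggled $\&$ lies on a switching cycle, and read off a bad set $u$ from these cycles. The relevant region is the part common to all slices of $\Lambda$.

**Definition (trunk, sinks, bridges).** $S_\Lambda$ has as vertices the occurrences lying in all $\Gamma\restriction\lambda$, $\lambda\in\Lambda$, and as edges the parse edges between them and the *common* links (those in all $\lambda\in\Lambda$). A literal of $S_\Lambda$ whose link is not common is *loose*. *Sinks* are the loose literals and the toggled $\oplus$'s of $S_\Lambda$. A *switching path* is a simple path not containing both argument edges of a ⅋. A *bridge* is a switching path in $S_\Lambda$ joining two distinct toggled $\&$'s. An *escape path* of a toggled $\&$ $w\in S_\Lambda$ is a switching path in $S_\Lambda$ from $w$ to a sink.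

The *output edge* of an occurrence is the edge to its parent. The trunk is closed downwards. A multiplicative occurrence of the trunk has both arguments in the trunk. An untoggled additive of the trunk has the same retained argument in all slices, and this argument is in the trunk. A toggled additive has no argument edge in $S_\Lambda$. So a toggled additive, and likewise a loose literal, has at most one edge in $S_\Lambda$, its output edge.

**Example 2.** In Example 1 with $g(a)=a$, the trunk of $\theta_g$ consists of $D$, $p\& p$, $q\oplus q$, $p^\perp$, $q^\perp$. The sinks are $q\oplus q,p^\perp,q^\perp$, and $p\& p - D - q\oplus q$ is an escape path. With $g$ constant, the trunk also contains the retained $q$, the only sink is $p^\perp$, which is isolated, and $p\& p$ has no escape path. On $\vdash(p\& p)\otimes(q\& q),p^\perp,q^\perp$, with the four evident linkings, $p\& p-(p\& p)\otimes(q\& q)-q\& q$ is a bridge of $S_\theta$. This structure is correct: it is the $\otimes$ of two $\&$-rules.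

**Lemma 3.** Let $\theta$ be a proof-structure.

1. Two distinct linkings of $\theta$ toggle a $\&$.
2. If $\Lambda\subseteq\theta$ and $|\Lambda|\ge2$, some toggled additive lies in $S_\Lambda$.

*Proof.* (1) If $\lambda\neq\lambda'$ toggle no $\&$, they choose the same argument at every $\&$ contained in both. Keep at each $\&$ the argument chosen by $\lambda$ or $\lambda'$ if one of them contains it, and any argument otherwise. This $\&$-resolution carries both linkings, a contradiction. (2) By (1) some additive is toggled by $\Lambda$. Take a lowest toggled additive $X$ at or below it. Going up from the conclusion towards $X$ we meet only multiplicatives and untoggled additives. At an untoggled additive in the trunk all members of $\Lambda$ keep the same argument, and it is the one towards $X$, since some member contains $X$. So $X\in S_\Lambda$. $\square$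

Here is the intuition for the next lemma. In a bad $u$, a toggled $\&$ is strictly coherent, and this must be neutralized below. At a $\otimes$ it is neutralized if the other argument is strictly incoherent; at a ⅋ it cannot be. So strict coherence travels *down*, may turn *up* at a $\otimes$, and an upward arrow at $X$ is a demand that $X$ be strictly incoherent. A toggled $\oplus$ meets the demand for free, and so does a loose literal, by the choice of the atom's hypercoherence. A literal on a common link meets it only at the price of making the other end strictly coherent, so the arrow crosses the link and travels down again.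

**Lemma 4 (certificates).** Let $\theta$ be a proof-structure, $\emptyset\ne\Lambda\subseteq\theta$, and $\varphi:S_\Lambda\to\{\uparrow,\downarrow,0\}$ such that:

- (C1) conclusions are not $\downarrow$, and toggled $\&$'s are $\downarrow$;
- (C2) for a common link $\{m,m'\}$: $\varphi(m)=\uparrow\Rightarrow\varphi(m')=\downarrow$;
- (C3) for $X=Y\otimes Z$: if $\varphi(X)=\uparrow$, some argument is $\uparrow$; if $\varphi(X)=0$, some argument is $\uparrow$ or no argument is $\downarrow$;
- (C4) for $X=Y\mathbin{⅋}Z$: if $\varphi(X)\in\{0,\uparrow\}$, no argument is $\downarrow$, and if $\varphi(X)=\uparrow$, some argument is $\uparrow$;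
- (C5) for an untoggled additive $X$ with retained argument $Y$: $\varphi(X)=\uparrow\Rightarrow\varphi(Y)=\uparrow$, and $\varphi(X)=0\Rightarrow\varphi(Y)\ne\downarrow$.

If $|\Lambda|\ge2$, or some literal on a common link is $\uparrow$, then $\theta$ is not semantically correct.

*Proof.* **Step 1: choose the points.** The aim is that labels remember links. Call a common link *moving* if one of its ends is $\uparrow$; by (C2) the other end is then $\downarrow$. Take pairwise distinct points $c_\ell$ for the non-moving links $\ell$ and $c_\ell^0,c_\ell^1$ for the moving ones, over all links occurring in $\Lambda$. For $\lambda\in\Lambda$ and $\varepsilon\in\{0,1\}$ let the experiment $e_\lambda^\varepsilon$ label the moving links by $c_\ell^\varepsilon$ and the other links of $\lambda$ by $c_\ell$. Let $u$ be the set of results, and for $X\in S_\Lambda$ let $V(X)$ be the set of labels of $X$ over all these experiments.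

**Step 2: choose the hypercoherences.** The aim is that $V(m)$ be strictly incoherent for every $m$ in the set $M$ of loose literals and of $\uparrow$ literals on common links. Let the web of each atom $p$ contain its points, and let $\Gamma([\![p]\!])$ consist of the singletons and the sets $V(m)$ for those $m\in M$ that are occurrences of $p^\perp$.

We need that the sets $V(m)$, $m\in M$, are non-singletons and pairwise distinct. If $m$ is loose, $V(m)=\{c_\ell\}$ over the at least two links $\ell$ through $m$ in $\Lambda$ (none is moving, because none is common). Two distinct links through $m$ meet exactly in $m$, so $V(m)$ determines $m$. If $m$ is $\uparrow$ on a common link $\ell$, then $V(m)=\{c_\ell^0,c_\ell^1\}$, and only one end of $\ell$ is in $M$. These sets also differ from those of the loose literals.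

If $m\in M$ is an occurrence of $p^\perp$, then $V(m)\in\Gamma([\![p]\!])$ is incoherent in $[\![p]\!]^\perp$, strictly. If $m\in M$ is an occurrence of $p$, then $V(m)$ is not a singleton and is none of the listed sets, so it is strictly incoherent in $[\![p]\!]$.

**Step 3: propagate from the leaves to the conclusions.** We show by induction that $\varphi(X)=\uparrow$ implies $V(X)$ strictly incoherent, and $\varphi(X)=0$ implies $V(X)$ incoherent. For a toggled $\&$ there is nothing to prove, as it is $\downarrow$. A toggled $\oplus$ is strictly incoherent by (S3), as both tags occur. Literals in $M$ are settled by Step 2. Let $m\notin M$ be a literal with $\varphi(m)\neq\downarrow$; then $m$ is on a common link and $\varphi(m)=0$. The link is not moving, since on a moving link the ends are $\uparrow$ and $\downarrow$. So $V(m)=\{c_\ell\}$ is a singleton. For $\otimes$ use (C3) and (S2): one strictly incoherent argument makes $V(X)$ strictly incoherent, and two incoherent arguments make it incoherent. For ⅋ use (C4) and the last part of (S2). For an untoggled additive use (C5) and (S3).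

**Step 4: $u$ is bad.** By (C1) and Step 3, $u$ is incoherent on every conclusion, so by (S0) no projection is strictly coherent. It remains to see that $u$ is not a singleton. The label of a conclusion determines the labels of all trunk occurrences above it, so it suffices to find $X\in S_\Lambda$ with $|V(X)|\ge2$. If a literal on a common link is $\uparrow$, it will do. If $|\Lambda|\ge2$, take the toggled additive of Lemma 3(2); it has two tags. By (S1), $u\notin\Gamma([\![\vdash\Gamma]\!])$. $\square$

For Example 2 with $g(a)=a$, a certificate is $\varphi(p\& p)=\downarrow$, $\varphi(D)=0$, $\varphi(q\oplus q)=\uparrow$, $\varphi(p^\perp)=\varphi(q^\perp)=0$.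

**Lemma 5.** If $\theta$ is a semantically correct proof-structure, every switching of every slice is acyclic.

*Proof.* Suppose a switching of $G_\lambda$ has a cycle; orient it. Let $\Lambda=\{\lambda\}$, so that $S_\Lambda=G_\lambda$, nothing is toggled and all links are common. Let $\varphi(X)$ be $\downarrow$ or $\uparrow$ if the output edge of $X$ is traversed downwards or upwards, and $0$ otherwise.

(C1): a conclusion has no output edge, so it gets $0$. (C2): if the cycle goes up into $m$, it must leave by the link to $m'$ and then go down from $m'$. (C3): if $\varphi(X)=\uparrow$, the cycle enters $X$ from below and leaves into an argument. If $\varphi(X)=0$, the cycle avoids $X$, or it passes through both arguments, down along one and up along the other. (C4): the cycle does not use both argument edges, so if $\varphi(X)=0$ it avoids $X$, and if $\varphi(X)=\uparrow$ it leaves into one argument and the other gets $0$. (C5): if $\varphi(X)=\uparrow$, the cycle leaves into $Y$; if $\varphi(X)=0$, it avoids $X$, which has only one other edge.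

The parse forest is acyclic, so the cycle traverses some link, from $m$ to $m'$ say, and then $\varphi(m)=\uparrow$. Lemma 4 contradicts semantic correctness. $\square$

**Lemma 6.** Let $\theta$ be a semantically correct proof-structure and $\Lambda\subseteq\theta$, $|\Lambda|\ge2$. If $S_\Lambda$ has no bridge, some toggled $\&$ in $S_\Lambda$ has no escape path.

*Proof.* Let $w_1,\dots,w_m$ be the toggled $\&$'s in $S_\Lambda$, and suppose each $w_n$ has an escape path $P_n$, oriented from $w_n$. Toggled additives and loose literals have at most one edge in $S_\Lambda$, the output edge. So $P_n$ starts downwards, ends by going up into its sink, and has no sink or toggled $\&$ in its interior.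

**Step 1: merge the paths into one flow.** Put $F_0=\emptyset$, and let $F_{n+1}=F_n\cup Q_{n+1}$, where $Q_{n+1}$ is $P_{n+1}$ cut at its first vertex on $F_n$, or all of $P_{n+1}$ if there is none. We show by induction on $n$:

- (i) each edge of $F_n$ has one orientation; $w_1,\dots,w_n$ lie in $F_n$, each with only its output edge, oriented away from it;
- (ii) every other vertex of $F_n$ is a sink with its output edge oriented into it; or is *passed once*, with exactly one incoming and one outgoing edge, not both argument edges of a ⅋; or is a ⅋ with both argument edges incoming and the output edge outgoing (a *merge*);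
- (iii) each vertex of $F_n$ is the end of a switching path in $F_n$ from some $w_k$, $k\le n$, following the orientation.

If $P_{n+1}$ does not meet $F_n$, all three pass to $F_{n+1}$. Otherwise let $z$ be the first vertex of $P_{n+1}$ on $F_n$, and let $R$ be a path $w_k\to z$ as in (iii). If $z=w_{n+1}$, then $R$ is a bridge. If $z$ is one of $w_1,\dots,w_n$, then $Q_{n+1}$ is a bridge. Both are excluded. Otherwise follow $Q_{n+1}$ and then $R$ reversed. This is a simple path, since $Q_{n+1}$ meets $F_n$ only in $z$. At a vertex other than $z$ it uses only edges of $Q_{n+1}$ or only edges of $R$, so it is a switching path unless $z$ is a ⅋ and $Q_{n+1}$ and $R$ enter $z$ by its two different argument edges. There is no bridge, so this exception holds. The last edge of $Q_{n+1}$ is not in $F_n$, because its other end is not. Hence only one argument edge of $z$ is in $F_n$; so $z$ is passed once in $F_n$, with the last edge of $R$ incoming, and the outgoing edge must be the output edge. In $F_{n+1}$ the vertex $z$ is a merge, and (i)–(iii) hold.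

**Step 2: read off a certificate.** Let $\varphi(X)$ be $\downarrow$ or $\uparrow$ according to the orientation of the output edge of $X$ in $F_m$, and $0$ if this edge is absent (so $\varphi\equiv0$ if $m=0$). (C1): conclusions have no output edge, and each toggled $\&$ of $S_\Lambda$ is some $w_n$. (C2): if $\varphi(m)=\uparrow$ and $m$ is on a common link, $m$ is no sink, so it is passed once and the flow leaves over the link into $m'$. The literal $m'$ is no sink either, so the flow leaves it downwards. (C3): if $\varphi(X)=\uparrow$, then $X$ is passed once and the flow leaves into an argument. If $\varphi(X)=0$, either $X\notin F_m$ and both arguments get $0$, or $X$ is passed from one argument to the other, and one argument is $\uparrow$. (C4): if $\varphi(X)=\uparrow$, then $X$ is passed once, one argument is $\uparrow$ and the other $0$. If $\varphi(X)=0$, then $X\notin F_m$ by (ii), and both arguments get $0$. (C5): if $\varphi(X)=\uparrow$, the flow leaves into $Y$; if $\varphi(X)=0$, then $X\notin F_m$ and $\varphi(Y)=0$.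

As $|\Lambda|\ge2$, Lemma 4 contradicts semantic correctness. $\square$

**Theorem 7 (bridges are the only obstruction).** Let $\theta$ be a semantically correct proof-structure with switching connected slices. Then (P3) holds for every $\Lambda\subseteq\theta$ with $|\Lambda|\ge 2$ such that $S_\Lambda$ has no bridge. So if no $S_\Lambda$, $\Lambda\subseteq\theta$, has a bridge, $\theta$ is correct.

*Proof.* (P1) is given, and (P2) is Lemma 5 plus connectedness. Let $|\Lambda|\ge2$, suppose $S_\Lambda$ has no bridge, and suppose every toggled $\&$ lies in a switching cycle of $G_\Lambda$. We show that every toggled $\&$ in $S_\Lambda$ has an escape path, against Lemma 6.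

Let $w\in S_\Lambda$ be a toggled $\&$ and $Z$ a switching cycle through $w$. Every edge at $w$ other than its output edge is a switch edge of $w$. So $Z$ uses the output edge, which is in $S_\Lambda$, and one switch edge, which is not: the arguments of $w$ are not in $S_\Lambda$, and jumps are not edges of $S_\Lambda$. Follow $Z$ from $w$ downwards. Let $P$ be the maximal initial segment in $S_\Lambda$, ending at $z$, and let $e\notin S_\Lambda$ be the next edge. Since $Z$ returns to $w$ by an edge outside $S_\Lambda$, $z\neq w$. There are four cases.

- If $e$ is a link, it is not common, so $z$ is loose.
- If $e$ is a jump with leaf $z$, then $z$ lies on some $a\in\lambda\setminus\lambda'$ with $\lambda,\lambda'\in\Lambda$. As $z\in S_\Lambda$, it has another link in $\lambda'$, so $z$ is loose.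
- If $e$ is a jump with $\&$-end $z$, then $z$ is a toggled $\&$.
- If $e$ is a parse edge, its other end is not in $S_\Lambda$; by downward closure it is an argument of $z$, so $z$ is a toggled additive.

$P$ is a switching path. If $z$ is a toggled $\&$, then $P$ is a bridge, which is excluded. Otherwise $z$ is a sink and $P$ is an escape path. $\square$

## 6. A tensor of two toggled $\&$'s blocks every certificate

The method stops at one place: in Step 1 of Lemma 6, when two flows meet head-on. The smallest picture is a conclusion $t=w_1\otimes w_2$ with both $w_1,w_2$ toggled $\&$'s. By (C1) both arguments are $\downarrow$ and $t$ is not $\downarrow$; by (C3), $\varphi(t)=\uparrow$ needs an argument $\uparrow$, and so does $\varphi(t)=0$ once an argument is $\downarrow$. So *no* certificate exists. The obstacle is real: if both $w_1$ and $w_2$ show both tags, their projections are strictly coherent by (S3), and $t$ is strictly coherent by (S2), whatever happens elsewhere. Sets $u$ that vary $w_1$ and $w_2$ simultaneously can never be bad.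

This suggests a counterexample. Put such a $t$ among several gates $D_k=(p_k\& p_k)\otimes(q_k\oplus q_k)$ as in Section 4, with choices $i$ at $w_1$, $j$ at $w_2$, $a_k$ at $p_k\& p_k$, and with the $q_k$-link using argument $f_k$ of $q_k\oplus q_k$. Two things are needed.

First, no rule may be last. A gate $D_k$ cannot be split if $f_k$ is not constant; $t$ cannot be split if the behavior on its left side depends on choices made on its right side.

Second, no bad $u$ may exist. If $i,j$ both vary, we are safe for free. If not, one of $i,j$ is frozen, and this must start a chain of gates becoming constant. The gates help because a gate with constant $f_k$ may not have varying $a_k$ in a bad $u$ (Section 9).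

It is easy to mix the sides carelessly. Take two gates $k=0,1$, with $t=(p_0^\perp\& p_0^\perp)\otimes(p_1^\perp\& p_1^\perp)$, $f_0=1$ iff $i=a_1=1$, and $f_1=1$ iff $j=1$, $a_0=0$. Freeze $i=j=1$ and take two points with $(a_0,a_1)=(0,0)$ and $(1,1)$ and equal $x_k,y_k$. Then $(f_0,f_1)$ is $(0,1)$ and $(1,0)$, so both gates are strictly incoherent, as in Section 4, and $t,q_0^\perp,q_1^\perp$ project to singletons. This $u$ is bad. The construction below uses four gates in a cycle: *each* value of each $a_m$ freezes some other gate, and each value of $i$ or $j$ freezes one as well.

## 7. Four gates in a cycle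

Indices $k$ are taken mod $4$. Use atoms $p_k,q_k$ for $k=0,1,2,3$ and put
$$A=p_0^\perp\otimes p_2^\perp,\quad B=p_1^\perp\otimes p_3^\perp,\quad t=(A\& A)\otimes(B\& B),\quad D_k=(p_k\& p_k)\otimes(q_k\oplus q_k),$$
$$\Gamma\;=\;t,\;D_0,D_1,D_2,D_3,\;q_0^\perp,q_1^\perp,q_2^\perp,q_3^\perp .$$
Write $w_1=A\& A$ and $w_2=B\& B$. The six $\&$'s are not nested, so $\&$-resolutions correspond to $v=(i,j,a_0,a_1,a_2,a_3)\in\{0,1\}^6$, where $i,j,a_k$ are the arguments kept at $w_1,w_2,p_k\& p_k$. Let $e_0$: $i=1$; $e_1$: $j=1$; $e_2$: $i=0$; $e_3$: $j=0$, and
$$f_k(v)=1\iff e_k,\ a_{k+1}=a_{k+2}=1,\ a_{k+3}=0;\qquad f_k(v)=0\ \text{otherwise.}$$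
Written out:
$$\begin{aligned} f_0=1&\iff i=1,\ a_1=a_2=1,\ a_3=0, &\qquad f_1=1&\iff j=1,\ a_2=a_3=1,\ a_0=0,\\ f_2=1&\iff i=0,\ a_3=a_0=1,\ a_1=0, &\qquad f_3=1&\iff j=0,\ a_0=a_1=1,\ a_2=0.\end{aligned}$$

Let $\lambda_v$ consist, for each $k$, of the link between $p_k$ in argument $a_k$ of $p_k\& p_k$ and $p_k^\perp$ in copy $i$ of $A$ ($k$ even), resp. copy $j$ of $B$ ($k$ odd), and of the link between $q_k$ in argument $f_k(v)$ of $q_k\oplus q_k$ and the conclusion $q_k^\perp$. Let $\theta=\{\lambda_v:v\in\{0,1\}^6\}$.

**Theorem 8.** $\theta$ is a proof-structure, every slice is switching connected (indeed a ⅋-free tree), $[\![\theta]\!]$ is semantically correct, and $\theta$ is not correct. Hence the conjecture is false.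

*Proof-structure and slices.* Each $\lambda_v$ is a linking. It retains one argument of each of the six $\&$'s, so it lies on the $\&$-resolution $v$ and on no other. So each $\&$-resolution carries exactly one linking of $\theta$. There is no ⅋, so $G_{\lambda_v}$ is its own only switching. The nine conclusions give nine trees. The $p_k$-link joins the tree of $t$ to that of $D_k$, and the $q_k$-link joins $D_k$ to $q_k^\perp$. These eight links join nine trees into one connected graph, which is therefore a tree. The semantic part is proved in Section 9, non-correctness in Section 10.

## 8. Freezing one end of the bridge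

Some immediate facts: $f_k$ does not depend on $a_k$; $f_0,f_2$ do not depend on $j$; $f_1,f_3$ do not depend on $i$; each $f_k$ takes both values. Moreover:

- (V0) $a_m=0\Rightarrow f_{m-1}=f_{m-2}=0$, since $f_{m-1}=1$ and $f_{m-2}=1$ both require $a_m=1$.
- (V1) $a_m=1\Rightarrow f_{m+1}=0$, since $f_{m+1}=1$ requires $a_{m+4}=a_m=0$.
- (V2) $i=1\Rightarrow f_2=0$; $i=0\Rightarrow f_0=0$; $j=1\Rightarrow f_3=0$; $j=0\Rightarrow f_1=0$.

There is a symmetry. Define $\tau(v)=v'$ by $a'_{k+1}=a_k$, $j'=i$, $i'=1-j$. Then $e_{k+1}(\tau v)\Leftrightarrow e_k(v)$: for $k=0$, $j'=1$ iff $i=1$; for $k=1$, $i'=0$ iff $j=1$; for $k=2$, $j'=0$ iff $i=0$; for $k=3$, $i'=1$ iff $j=0$. Hence $f_{k+1}(\tau v)=f_k(v)$.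

A *face* $F\subseteq\{0,1\}^6$ is obtained by fixing some coordinates; $T$ denotes the set of its free coordinates. For example, $\{j=1,a_0=0\}$ is a face with $T=\{i,a_1,a_2,a_3\}$.

**Lemma 9.** Let $T\ne\emptyset$ and $\{i,j\}\not\subseteq T$. Then one of the following holds:

- (a) some $a_k\in T$ has $f_k$ constant on $F$;
- (b) $i\in T$, $a_1,a_3\notin T$, and $f_1,f_3$ are constant on $F$;
- (c) $j\in T$, $a_0,a_2\notin T$, and $f_0,f_2$ are constant on $F$.

*Proof.* **Reduction to $j=1$.** The map $\tau$ takes faces to faces, preserves (a) and exchanges (b) and (c). One of $i,j$ is fixed on $F$. Since $\tau$ takes faces with $i=1$ to faces with $j=1$, $j=0$ to $i=1$, and $i=0$ to $j=0$, a power of $\tau$ brings us to $j=1$.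

**The chain.** Now $f_3\equiv0$ on $F$ by (V2). Assume (a) fails: whenever $f_k$ is constant on $F$, $a_k\notin T$. So $a_3\notin T$.

Suppose $a_3=0$. By (V0), $f_2=f_1=0$, so $a_2,a_1\notin T$ and $T\subseteq\{i,a_0\}$. If $i\in T$, then (b) holds. Otherwise $T=\{a_0\}$, and $f_0$, which does not depend on $a_0$, is constant; this is (a), a contradiction.

Suppose $a_3=1$. By (V1), $f_0=0$, so $a_0\notin T$.

If $a_0=0$, then $f_2=0$ by (V0), so $a_2\notin T$. Now $j,a_2,a_3,a_0$ are fixed, so $f_1$ is constant and $a_1\notin T$. Hence $T=\{i\}$ and (b) holds.

If $a_0=1$, then $f_1=0$ by (V1), so $a_1\notin T$ and $T\subseteq\{i,a_2\}$. If $i\in T$, then (b) holds. Otherwise $T=\{a_2\}$, and $f_2$, which does not depend on $a_2$, is constant; this is (a), a contradiction. $\square$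

## 9. The structure is semantically correct

Fix an interpretation. $[\![\lambda_v]\!]$ is the set of tuples with components
$$t:\ \big((i,(x_0,x_2)),(j,(x_1,x_3))\big),\qquad D_k:\ \big((a_k,x_k),(f_k(v),y_k)\big),\qquad q_k^\perp:\ y_k,$$
with $x_k\in|[\![p_k]\!]|$ and $y_k\in|[\![q_k]\!]|$ arbitrary. A tuple $z$ determines $v=v(z)$ by its tags.

Let $u\subseteq[\![\theta]\!]$ be finite with at least two elements, and suppose that no projection of $u$ on a conclusion is strictly coherent. We derive a contradiction; by (S1) this shows that $[\![\theta]\!]$ is a hyperclique. Let $V=\{v(z):z\in u\}$, let $T$ be the set of coordinates not constant on $V$, let $F\supseteq V$ be the face with free set $T$ on which the other coordinates have their values on $V$, and let $X_k,Y_k$ be the sets of $x_k$'s and $y_k$'s occurring in $u$.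

**Step 1: a gate with constant $f_k$ is closed.** The conclusion $q_k^\perp$ gives, by (S0), $Y_k\in\Gamma([\![q_k]\!])$. We claim:
$$\text{if } f_k \text{ is constant on } V, \text{ then } a_k\notin T \text{ and } X_k\in\Gamma([\![p_k]\!]^\perp). \tag{1}$$
Indeed the projection of $u$ on $q_k\oplus q_k$ is $\{f_k\}\times Y_k$, which is coherent. If the projection on $p_k\& p_k$ were strictly coherent, then by (S2) so would be that on $D_k$, against the assumption. So it is not strictly coherent. By (S3), both tags cannot occur, so $a_k\notin T$, and the set $X_k$ is not strictly coherent in $[\![p_k]\!]$, which by (S0) is the claim.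

**Step 2: $i,j\in T$.** Here the bridge does the work. Both tags occur at $w_1$ and at $w_2$, so both projections are strictly coherent by (S3), and $t$ is strictly coherent by (S2). Contradiction.

**Step 3: $T\neq\emptyset$ and $\{i,j\}\not\subseteq T$.** Here Lemma 9 does the work; functions constant on $F$ are constant on $V$. Case (a) contradicts (1). In case (b), (1) gives that $X_1,X_3$ are coherent in $[\![p_1]\!]^\perp,[\![p_3]\!]^\perp$. So the set of pairs $(x_1,x_3)$ is coherent in $[\![B]\!]$ by (S2), and since $j\notin T$, the projection on $w_2$ is coherent by (S3). As $i\in T$, the projection on $w_1$ is strictly coherent. So $t$ is strictly coherent by (S2), a contradiction. In case (c), the same argument with $X_0,X_2,A$ shows that the projection on $w_1$ is coherent ($i\notin T$), while that on $w_2$ is strictly coherent. Contradiction.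

**Step 4: $T=\emptyset$.** Now only the points can vary. All $f_k$ are constant on $V$, so by (1) every $X_k$ is coherent in $[\![p_k]\!]^\perp$, and by (S2) and (S3) the projection on $t$ is coherent. It is not strictly coherent, so it is a singleton, and all $x_k$ are constant. Then the projection on $p_k\& p_k$ is a singleton and that on $q_k\oplus q_k$ is the coherent set $\{f_k\}\times Y_k$. So the projection on $D_k$ is coherent, hence a singleton, and $y_k$ is constant. Thus $u$ is a singleton, a contradiction. $\square$

## 10. No rule can come last

We show that $\theta$ is not correct. Suppose it is the translation of a cut-free proof. The last rule is not an axiom, and all compound conclusions are tensors, so the last rule is a $\otimes$-rule and $\theta=\{\lambda\cup\mu:\lambda\in\theta_1,\mu\in\theta_2\}$. Every axiom link lies inside one premise.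

**Principal formula $D_k$.** The premises are $\vdash p_k\& p_k,\Gamma_1$ and $\vdash q_k\oplus q_k,\Gamma_2$. The $q_k$-links force $q_k^\perp\in\Gamma_2$. The $p_k$-links force $t\in\Gamma_1$; then the $p_l$-links with $l\ne k$ force $D_l\in\Gamma_1$, and the $q_l$-links force $q_l^\perp\in\Gamma_1$. So $\Gamma_2=q_k^\perp$. A proof of $\vdash q_k\oplus q_k,q_k^\perp$ is an axiom followed by one $\oplus$-rule, so $\theta_2$ has one linking and $f_k$ is constant. This is false.

**Principal formula $t$.** The premises are $\vdash w_1,\Gamma_1$ and $\vdash w_2,\Gamma_2$. The links force $D_0,D_2,q_0^\perp,q_2^\perp\in\Gamma_1$ and $D_1,D_3,q_1^\perp,q_3^\perp\in\Gamma_2$. In the order $(i,j,a_0,a_1,a_2,a_3)$ take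
$$v=(1,1,0,1,1,0),\qquad v'=(1,1,0,0,1,0).$$
Then $f_0(v)=1$, while $f_0(v')=0$ because $a_1=0$. Write $\lambda_v=\lambda\cup\mu$ and $\lambda_{v'}=\lambda'\cup\mu'$. Then $\lambda\cup\mu'\in\theta$. It has $i=1,a_0=0,a_2=1$ from $\lambda$ and $j=1,a_1=0,a_3=0$ from $\mu'$, so it lies on the resolution $v'$. But it links $q_0^\perp$ into argument $1$ of $q_0\oplus q_0$, so it differs from $\lambda_{v'}$. This contradicts uniqueness, and Theorem 8 is proved. $\square$

## 11. One atom, restored correctness, and any number $n\ge6$ of $\&$'s

**Theorem 10.**

1. *One atom suffices:* Theorem 8 remains true if all $p_k,q_k$ are replaced by one atom.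
2. *Minimality:* for each $\&$ of $\Gamma$ and each of its two arguments, the restriction of $\theta$ obtained by deleting the other argument is correct.
3. For every $n\ge6$ there is such a counterexample with exactly $n$ occurrences of $\&$.

*Proof of (1).* An interpretation of the one-atom version is an interpretation of $\theta$ giving equal values to all the atoms, so Section 9 applies. The remaining arguments, including Section 10, use only the positions of links.

*Proof of (3).* Replace the conclusion $q_0^\perp$ by $H_m$, where $H_0=q_0^\perp$, $H_{m+1}=q_0^\perp\& H_m$ and $m=n-6$. Copy every linking of $\theta$ once for each leaf of $H_m$. The $\&$-resolutions of $H_m$ correspond to its leaves, so this is a proof-structure; each slice is a tree as before, with a chain of unary $\&$-nodes below the literal $q_0^\perp$.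

*It is semantically correct.* Let $u$ be finite with at least two elements. Suppose $u$ meets both arguments of some $\&$ of $H_m$. Take the lowest such one. All elements of $u$ have the same tags below it, so by (S3) the projection on $H_m$ is strictly coherent. Otherwise all tags in $H_m$ are constant on $u$. Removing them gives a subset of $[\![\theta]\!]$ with as many elements; it has a strictly coherent projection by Section 9, and by (S3) so has $u$.

*It is not correct.* For $m=0$ this is Theorem 8. Let $m\geq1$ and suppose a proof $\pi$ of $\vdash\Delta,H_m$ translates to the new structure. Replace every $\&$-rule introducing $H_m=q_0^\perp\& H_{m-1}$ by the subproof of its left premise, and replace the occurrence $H_m$ by $q_0^\perp$ below. By induction on $\pi$, the translation of the result consists of those linkings of the translation of $\pi$ that keep the left argument of $H_m$: at the rule introducing $H_m$ these are the linkings of the left premise, and the other rules preserve the statement ($H_m$ goes to one premise of a $\otimes$-rule and to both premises of any other $\&$-rule). So we get a proof with translation $\theta$, which is impossible.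

*Proof of (2).* **Step 1: bookkeeping.** For a face $F$ with free set $T$, and $K\subseteq\{0,1,2,3\}$ with $a_k\notin T$ for $k\in K$, let $\Gamma_F^K$ be $\Gamma$ with the $\&$'s not in $T$ replaced by the argument chosen in $F$, and with $D_k,q_k^\perp$ replaced by $p_k$ for $k\in K$. Let $\theta_F^K$ be the set of linkings induced by $\lambda_v$, $v\in F$ (for $k\in K$ the $q_k$-link is dropped). We must show that $\theta_F^\emptyset$ is correct for each face $F$ fixing one coordinate.

**Step 2: two ways of building proofs.**

*(R1)* Let $k\notin K$ and let $f_k$ be constant on $F$. If $\theta_{F'}^{K\cup\{k\}}$ is correct for every nonempty $F'=F\cap\{a_k=c\}$, then $\theta_F^K$ is correct. Indeed, if $a_k\in T$, the two proofs have the same conclusion $\vdash\Delta,p_k$, and the $\&$-rule gives $\vdash\Delta,p_k\& p_k$; if $a_k\notin T$, keep the one proof of $\vdash\Delta,p_k$. Then apply the $\otimes$-rule with the proof of $\vdash q_k\oplus q_k,q_k^\perp$ that uses argument $f_k$. The translation is $\theta_F^K$ because $f_k$ has this value on all of $F$. I say "peel $k$"; afterwards $a_k$ is fixed, at either value that was possible.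

*(R2)* If on $F$, for the indices not in $K$, $f_0,f_2$ depend only on $i,a_0,a_2$ and $f_1,f_3$ only on $j,a_1,a_3$, then $\theta_F^K$ is correct. Indeed $F$ is a product of its $(i,a_0,a_2)$-part and its $(j,a_1,a_3)$-part, and $\theta_F^K$ is the set of unions of a left linking and a right linking. So $\otimes$ on $t$ reduces to two premises. On the left, apply $\&$ to $w_1$ if $i\in T$. With $i$ fixed, one of $f_0,f_2$ vanishes by (V2); peel its index if it is not in $K$. Its $a$-coordinate is now fixed (for an index in $K$ it was fixed already). The other function depends neither on its own $a$-coordinate nor on the right coordinates, so it is constant; peel its index too if it is not in $K$. What remains is $\vdash A,p_0,p_2$, a $\otimes$ of two axioms. The right side is the same, since fixing $j$ kills $f_3$ or $f_1$.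

**Step 3: reduce to three faces.** Rename $p_k,q_k$ to $p_{k+1},q_{k+1}$, commute the tensor $t$ and the image $p_2^\perp\otimes p_0^\perp$ of $B$, and exchange the two arguments of the image of $w_2$. This takes $\Gamma$ to $\Gamma$ and $\lambda_v$ to $\lambda_{\tau v}$: copy $i$ of $A$ becomes copy $j'=i$ of $B$, copy $j$ of $B$ becomes copy $i'=1-j$ of $A$, and $f_k(v)=f_{k+1}(\tau v)$. These operations preserve provability and translations. The twelve faces fixing one coordinate form three orbits under $\tau$: those $a_k=0$, those $a_k=1$, and $i=1,\ j=1,\ i=0,\ j=0$. So three faces suffice.

**Step 4: the face $a_0=0$.** By (V0), $f_3=f_2=0$; peel 3 and 2. If $a_3=0$, then $f_1=0$ by (V0); peel 1. Now $a_1,a_2,a_3$ are fixed, so $f_0$ depends only on $i$: (R2). If $a_3=1$, then $f_0=0$ by (V1), and $f_1$ depends only on $j$, as $a_2,a_3,a_0$ are fixed: (R2).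

**Step 5: the face $a_0=1$.** By (V1), $f_1=0$; peel 1. If $a_1=0$, then $f_0=f_3=0$ by (V0); peel 3. Now $a_3,a_0,a_1$ are fixed, so $f_2$ depends only on $i$, and $f_0=0$: (R2). If $a_1=1$, then $f_2=0$ by (V1); peel 2. Then if $a_2=0$, $f_0=0$ by (V0), and $f_3$ depends only on $j$, as $a_0,a_1,a_2$ are fixed: (R2). If $a_2=1$, $f_3=0$ by (V1); peel 3, and $f_0$ depends only on $i$: (R2).

**Step 6: the face $j=1$.** By (V2), $f_3=0$; peel 3. If $a_3=0$, then $f_2=f_1=0$ by (V0); peel 2 and 1, and $f_0$ depends only on $i$: (R2). If $a_3=1$, then $f_0=0$ by (V1); peel 0. Then if $a_0=0$, $f_2=0$ by (V0); peel 2. Now $j,a_2,a_3,a_0$ are fixed, so all $f_k$ are constant: (R2). If $a_0=1$, $f_1=0$ by (V1); peel 1, and $f_2$ depends only on $i$, as $a_3,a_0,a_1$ are fixed: (R2). $\square$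

## 12. With at most two $\&$'s a bridge does no harm

**Theorem 11.** Let $\Gamma$ contain at most two occurrences of $\&$. If $\theta$ is a semantically correct proof-structure on $\Gamma$ and every slice is switching connected, then $\theta$ is correct.

*Proof.* (P1) and (P2) hold as in Theorem 7, and by Theorem 7 we only need (P3) for $\Lambda$ such that $|\Lambda|\ge2$ and $S_\Lambda$ has a bridge $\beta$. Then $\beta$ joins the two $\&$'s $w_1,w_2$ of $\Gamma$, both toggled by $\Lambda$ and in $S_\Lambda$. They are not nested, since the arguments of a toggled $\&$ are not in $S_\Lambda$. Their output edges $o_1,o_2$ are the end edges of $\beta$, and the parents of $w_1,w_2$ are not among $w_1,w_2$. Let $\lambda_{ij}\in\theta$ be the linking on the resolution $(i,j)$, with $i$ chosen at $w_1$ and $j$ at $w_2$. Note that every cycle or path of a slice without both argument edges of any ⅋ lies in some switching.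

The plan is to show that each slice splits into a part $E_1$ controlled by $w_1$, a part $E_2$ controlled by $w_2$, and a common rest $R$; then a switching cycle through $w_1$ would collapse to a closed walk in a tree crossing $o_1$ once.

**Step 0: what one toggled $\&$ can influence.** Let $\lambda,\lambda'\in\theta$ toggle exactly one $\&$, $w$, and put $S=S_{\{\lambda,\lambda'\}}\ni w$. There is no bridge in $S$, so by Lemma 6 $w$ has no escape path in $S$. We claim:
$$\text{every switching path of } G_\lambda \text{ starting at } w \text{ with its output edge lies in } S \text{ and meets no sink.} \tag{2}$$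
If it met a sink while inside $S$, an initial segment would be an escape path. If it left $S$, let $z\neq w$ be the vertex before the first edge outside $S$. This edge is a link that is not common, so $z$ is loose; or it is a parse edge to an argument outside $S$, so $z$ is a toggled additive other than $w$, hence a $\oplus$. Either way $z$ is a sink, and we have an escape path. This proves (2). In particular the links at the literals met by such paths are common to $\lambda$ and $\lambda'$.

**Step 1: all four slices contain the bridge.** A member of $\Lambda$ contains $w_1,w_2$, so it is $\lambda_{ij}$ for exactly one pair $(i,j)$; it contains $\beta$. The linking $\lambda_{i,1-j}$ differs from it, because $\lambda_{ij}$ retains argument $j$ of $w_2$. By Lemma 3(1) the pair toggles a $\&$; it is not $w_1$, where both lie on the choice $i$, so it is exactly $w_2$. By (2) applied to $\beta$ started at $w_2$, $\lambda_{i,1-j}$ contains $\beta$, and hence $w_1,w_2$. The same works for changing $i$, with $\beta$ started at $w_1$. The argument only used that $\lambda_{ij}$ contains $\beta,w_1,w_2$, so it can be repeated: all four $\lambda_{ij}$ are distinct and contain $\beta,w_1,w_2$, and $\theta=\{\lambda_{ij}\}$. Since $G_\Lambda\subseteq G_\theta$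 and $w_1$ is toggled by $\Lambda$, it suffices to show that *$w_1$ lies on no switching cycle of $G_\theta$*.

**Step 2: empires.** For a slice $\lambda$ and $w\in\{w_1,w_2\}$ with output edge $o$, let $C$ be the set of vertices $\ne w$ reached by switching paths of $G_\lambda$ starting at $w$ with $o$, and let $E\ni w$ be the set of remaining vertices. In the bridge structure of Example 2 with $w=p\& p$, $E$ consists of $w$, the retained $p$, and $p^\perp$; the tensor and everything on the $q$ side form $C$.

*(2a) An edge between $x\in C$ and $y\in E$ is $o$ or the argument edge from a ⅋ $x$ to its argument $y$.* Let $P$ be a path as above reaching $x$; it meets $E$ only in $w$. If $y\ne w$, then $y\notin P$. If $P$ extended by the edge were switching, $y$ would be in $C$. So the edge is an argument edge of a ⅋ whose other argument edge is on $P$; this ⅋ is $x$, because $y\notin P$. If $y=w$ and the edge is not $o$, then $x$ is the retained argument of $w$, and $P$ plus this edge is a switching cycle (it adds no argument edge of a ⅋), contradicting (P2). In particular both arguments of a ⅋ in $E$ lie in $E$: an edge from a parent in $E$ to an argument in $C$ is neither $o$, whose upper end $w$ is in $E$, nor an argument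 edge of a ⅋ in $C$.

*(2b) For every choice of an argument edge for each ⅋ in $E$, the graph induced on $E$ (without the unchosen edges) is connected.* Extend the choice to a switching $\sigma$ as follows. If the parent of $w$ is a ⅋, choose $o$ there. For any other ⅋ $x\in C$, choose an argument edge to an argument in $C$. Such an edge exists. Let $P$ be a path witnessing $x\in C$. If $P$ arrives at $x$ from an argument, this argument is not $w$, since $x$ is not the parent of $w$, so it is in $C$. If $P$ arrives by the output edge of $x$, let $y$ be an argument of $x$; $y\ne w$. If $y$ were on $P$, the segment of $P$ from $y$ to $x$ plus the edge $xy$ would be a cycle. At $x$ it uses the output edge and one argument edge, at $y$ it uses the output edge of $y$ and one more edge, and elsewhere it agrees with $P$; so it would be a switching cycle, against (P2). Hence $P$ extends to $y$, and $y\in C$.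

By (2a) the only edge of $\sigma$ between $E$ and $C$ is $o$. As $\sigma$ is a tree, the path in $\sigma$ between two vertices of $E$ cannot use $o$ twice, so it stays in $E$. Thus $E$ is connected.

Write $E_1,C_1$ and $E_2,C_2$ for $w=w_1$ and $w=w_2$.

**Step 3: $E_1\cap E_2=\emptyset$ in each slice.** Along $\beta$ we see $w_1\in C_2$ and $w_2\in C_1$. Let $x\in E_1\cap E_2$; so $x\ne w_1,w_2$. Take a switching $\sigma\supseteq\beta$, a tree. The path in $\sigma$ from $w_1$ to $x$ does not start with $o_1$, and the one from $w_2$ to $x$ does not start with $o_2$. As $\beta$ reaches $w_2$ by $o_2$, following $\beta$ from $w_1$ to $w_2$ and then the path from $w_2$ to $x$ involves no backtracking. So this is the path in $\sigma$ from $w_1$ to $x$, and it starts with $o_1$, a contradiction.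

**Step 4: the $C$'s do not see their own $\&$.** The pair $\{\lambda_{0j},\lambda_{1j}\}$ toggles exactly $w_1$. By (2), applied to both linkings, the switching paths from $w_1$ starting with $o_1$ are the same in both slices, and links with an end on them are common. Hence $C_1(\lambda_{ij})$ and its induced graph, including links, do not depend on $i$, and all links with an end in $C_1(\lambda_{0j})$ are common to $\lambda_{0j},\lambda_{1j}$. Similarly $C_2(\lambda_{ij})$ and its induced graph do not depend on $j$, and all links with an end in $C_2(\lambda_{i0})$ are common to $\lambda_{i0},\lambda_{i1}$.

**Step 5: the $E$'s do not see the other $\&$.** *$E_2(\lambda_{ij})$ and its induced graph do not depend on $i$; $E_1(\lambda_{ij})$ and its induced graph do not depend on $j$.* Let $\lambda=\lambda_{0j}$, $\lambda'=\lambda_{1j}$, $E=E_2(\lambda)$. By Step 3, $E\subseteq C_1(\lambda)=C_1(\lambda')$, so by Step 4 $E$ induces the same graph in both slices.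

Suppose a switching path of $G_{\lambda'}$ from $w_2$ starting with $o_2$ meets $E$ again. Let $Q$ be its initial segment up to the first vertex $y\in E$, $y\ne w_2$. The parent of $w_2$ lies in $C_2(\lambda)$, so it is not in $E$, and $Q$ has at least two edges. The last edge of $Q$ joins $y$ to some $z\notin E$. It is not an argument edge of a ⅋ $y$, since by (2a) for $\lambda$ both arguments of a ⅋ in $E$ lie in $E$. Using (2b), join $y$ to $w_2$ inside $E$ by a path in a switching. This path uses argument edges only of ⅋'s in $E$. The path $Q$ uses none of these: its only vertices in $E$ are $w_2$, from which it leaves downwards, and $y$. So the two paths together form a switching cycle in $G_{\lambda'}$, contradicting (P2).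

Hence no vertex of $E$ lies in $C_2(\lambda')$, that is, $E\subseteq E_2(\lambda')$. Exchanging $\lambda$ and $\lambda'$ gives equality. The statement for $E_1$ is symmetric.

**Step 6: three blocks.** Write $E_1(i)$ and $E_2(j)$. The remaining vertices of $\lambda_{ij}$ form
$$R=C_1(\lambda_{ij})\setminus E_2(j)=C_2(\lambda_{ij})\setminus E_1(i)=C_1(\lambda_{ij})\cap C_2(\lambda_{ij}).$$
By Steps 4 and 5, the first expression and the induced graph on it do not depend on $i$, and the second and the induced graph on it do not depend on $j$. So $R$ and its induced graph are the same in all four slices. Put $\mathbf E_1=E_1(0)\cup E_1(1)$ and $\mathbf E_2=E_2(0)\cup E_2(1)$. The sets $\mathbf E_1,\mathbf E_2,R$ are pairwise disjoint, as $E_1(i),E_2(j),R$ are disjoint in the slice $\lambda_{ij}$ for all $i,j$. They contain all vertices of $G_\theta$.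

**Step 7: edges between blocks.** The purpose is to show that the edges of $G_\theta$ between different blocks are $o_1$, $o_2$, and argument edges of ⅋'s in $R$ with argument in $\mathbf E_1\cup\mathbf E_2$, and that the edges inside $R$ are those of its common induced graph.

In $\lambda_{ij}$, by (2a), an edge leaving $E_1(i)$ is $o_1$ or an argument edge of a ⅋ $x\in C_1$ with argument in $E_1(i)$. Such an $x$ is not in $E_2(j)$, because by (2a) its arguments would be there too. So $x\in R$. The parent of $w_1$ lies on $\beta$ and is not $w_2$, so it is in $C_1\cap C_2=R$. The same holds for $E_2(j)$ and $o_2$.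

A jump to $w_1$ comes from a link $a\in\lambda\setminus\lambda'$ with $\{\lambda,\lambda'\}=\{\lambda_{0j},\lambda_{1j}\}$ for some $j$. By Step 4 its ends are not in $C_1(\lambda)$, so they are in $E_1(\lambda)$, and the jump is inside $\mathbf E_1$. Similarly, jumps to $w_2$ are inside $\mathbf E_2$. There are no other jumps.

**Step 8: collapse.** Suppose $w_1$ lies on a switching cycle $Z$ of $G_\theta$. All edges at $w_1$ other than $o_1$ are switch edges of $w_1$, so $Z$ uses $o_1$, exactly once. Let $Z_R\ni o_1$ be the set of edges of $Z$ inside $R$ or between different blocks. All of them are edges of $G_{\lambda_{00}}$: the induced graph on $R$ is common, $o_1,o_2$ lie in all slices, and the arguments of a ⅋ in $R$ belong to every slice. By disjointness of the blocks, such an argument in $\mathbf E_1$, resp. $\mathbf E_2$, lies in $E_1(0)$, resp. $E_2(0)$.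

Choose a switching $\sigma$ of $G_{\lambda_{00}}$ that at each ⅋ of $R$ with an argument edge in $Z$ selects that edge; there is at most one, because $Z$ is switching. Any argument edge of a ⅋ in $Z_R$ has its ⅋ in $R$, by Step 7. So $Z_R\subseteq\sigma$, which is a tree by (P2). By (2b), $E_1(0)$ and $E_2(0)$ induce connected subgraphs of $\sigma$, so contracting each to a point yields a tree $\bar\sigma$. Contracting $\mathbf E_1$ and $\mathbf E_2$ maps $Z$ to a closed walk in $\bar\sigma$ with edges $Z_R$, which traverses $o_1$ exactly once. But removing $o_1$ from the tree $\bar\sigma$ disconnects its ends, so a closed walk traverses it an even number of times. This is a contradiction.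

So the toggled $w_1$ lies on no switching cycle of $G_\Lambda\subseteq G_\theta$, and (P3) holds for $\Lambda$. By Theorem 2, $\theta$ is correct. $\square$
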